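# A product of two $\Omega$-separable spaces that need not be $\Omega$-separable

All spaces are Tychonoff and nonempty. We write $2^n$ for the set of $0$-$1$ sequences of length $n$, $2^{<\omega}$ for the set of all finite $0$-$1$ sequences, and $|\tau|$ for the length of $\tau$. "$\alpha$ extends $\tau$" means that $\tau$ is an initial segment of $\alpha$, written $\tau\subset\alpha$ or $\tau\subseteq\alpha$.

## 1. The game $\Omega$, and products with a factor of countable $\pi$-weight

**Definition (the game $\Omega$).** Let $X$ be a space. At move $n\in\omega$ player I picks a point $x_n\in X$, and player II answers with an open set $U_n\subset X$ such that $x_n\in\overline{U_n}$. After $\omega$ moves, I wins if $\bigcup_n U_n$ is dense in $X$; otherwise II wins. A *strategy* of I is a rule that chooses each $x_n$ from the moves already made. It is *winning* if I wins every play in which he follows it. The space $X$ is *$\Omega$-separable* if I has a winning strategy.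

The set $U_n$ need not contain $x_n$: on $\mathbb R$, if I plays $0$, then II may answer $(0,1)$. Two extreme cases are quick. On an uncountable discrete space II wins by answering $\{x_n\}$, because countably many points are not dense. At the other end we have the following.

**Proposition 1.** Every separable space is $\Omega$-separable.

*Proof.* I lists a countable dense set $D$. Every point of $D$ then lies in $\overline{\bigcup_n U_n}$, so this closed set is the whole space. $\square$

So if $X$ and $Y$ are both separable, then $X\times Y$ is separable, hence $\Omega$-separable. More is true, and it may be used as a known fact: every product of separable spaces, with any number of factors, is $\Omega$-separable. (We shall not need it.) It is natural to ask, and the paper "Some new versions of an old game" (http://cmuc.karlin.mff.cuni.cz/pdf/cmuc9501/tkac.pdf) is the source of the problem: **if $X$ and $Y$ are $\Omega$-separable, must $X\times Y$ be $\Omega$-separable?**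

Here is a case where the answer is yes for an easy reason. A *$\pi$-base* of $X$ is a family of nonempty open sets such that every nonempty open set contains a member of the family; the *$\pi$-weight* is the least size of a $\pi$-base. For example, the singletons $\{n\}$, $n\in\omega$, form a countable $\pi$-base of $\beta\omega$, since they are open and $\omega$ is dense.

**Proposition 2.** If $X$ has a countable $\pi$-base and $Y$ is $\Omega$-separable, then $X\times Y$ is $\Omega$-separable.

*Proof.* Let $\{P_k:k\in\omega\}$ be a $\pi$-base, choose $x_k\in P_k$, and let $\sigma$ be a winning strategy of I on $Y$. Split $\omega$ into infinite sets $L_k$, $k\in\omega$. At the moves in $L_k$, player I conducts an auxiliary play, the $k$-th run, of $\Omega$ on $Y$ according to $\sigma$: when $\sigma$ says $y$, he plays $(x_k,y)$ on $X\times Y$; when II answers $U$, he enters into the $k$-th run the answer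
$$U'=\pi_Y\bigl(U\cap(P_k\times Y)\bigr).$$
This set is open, because projections are open maps. It is a legal answer to $y$: if $O\ni y$ is open, then $P_k\times O$ is a neighborhood of $(x_k,y)\in\overline U$, so it meets $U$, and so $O$ meets $U'$.

Let $V\times V'$ be a nonempty open box. Take $k$ with $P_k\subset V$. The $k$-th run is won by I, so one of its sets $U'$ meets $V'$. Then $U$ meets $P_k\times V'\subset V\times V'$. $\square$

**What changes in general?** Suppose that $X$ is as good as possible otherwise, namely countable, but has no countable $\pi$-base. In the run attached to a point $x$ we must cut $U$ down to $P\times Y$ for some neighborhood $P$ of $x$ before projecting. Every choice of $P$ is legal, but the run then guarantees only that some $U$ meets $P\times V'$. To reach the box $V\times V'$ we need $P\subset V$. There are only countably many runs, hence only countably many sets $P$, and since they are not a $\pi$-base, some nonempty open $V$ contains none of them. About that $V$ the argument says nothing. We shall see that the gap is real.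

## 2. Finite sets in $2^E$: a nonseparable example, and why it is not enough

If $X$ is countable, the other factor of a counterexample must be nonseparable. Here is the basic nonseparable $\Omega$-separable space that can be handled directly. Let $E$ be an uncountable set, and let $F\subset 2^E$ be the set of all finite subsets of $E$, identified with their characteristic functions. Basic neighborhoods of $p\in F$ are
$$N(e,p)=\{q\in F: q\cap e=p\},\qquad e\subset E\text{ finite},\ e\supseteq p.$$
The space $F$ is not separable: if $D\subset F$ is countable, then $\bigcup D$ is countable, and for $\beta\in E\setminus\bigcup D$ the open set $\{p\in F:\beta\in p\}$ misses $D$.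

**Proposition 3.** If $X$ is countable, then $X\times F$ is $\Omega$-separable. In particular (one-point $X$) the space $F$ is $\Omega$-separable.

*Proof.* Let $U\subset X\times F$ be open, $p_0\subset e_0\subset E$ finite, and $x'\in X$. If there is $q$ with $(x',q)\in U$ and $q\cap e_0=p_0$, fix one such $q$, and fix a finite $h\supseteq q$ with $\{x'\}\times N(h,q)\subset U$.

During the play I builds countable sets $C_0=\emptyset$ and $C_n\supseteq C_{n-1}$, where $C_n$ contains all sets $h$ fixed for the sets $U_i$ with $i<n$, all finite $p_0\subset e_0\subset C_{n-1}$, and all $x'\in X$. By bookkeeping he plays in $\omega$ moves every point $(x,p)$ with $x\in X$ and $p\subset C:=\bigcup_n C_n$.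

Let $V\times N(e,p)$ be a basic open set, with $x\in V$. Put $p_0=p\cap C$, $p_1=p\setminus C$, $e_0=e\cap C$. The point $(x,p_0)$ was played, say at move $i$. So $V\times N(e_0,p_0)$ meets $U_i$: there is $(x',q^*)\in U_i$ with $x'\in V$ and $q^*\cap e_0=p_0$. Hence $q$ and $h$ were fixed for $U_i,p_0,e_0,x'$, and $q\subset h\subset C$. Put $q'=q\cup p_1$. Since $p_1\cap C=\emptyset$, we have $q'\cap h=q$, so $(x',q')\in U_i$. Also $q'\cap e=(q\cap e_0)\cup p_1=p_0\cup p_1=p$. So $(x',q')\in U_i\cap(V\times N(e,p))$. $\square$

Thus $F$ by itself does not give a counterexample with a countable factor, and the proof shows what must be prevented. The coordinates $p_1$ outside $C$ are invisible to I, but he does not need to see them: given any $q$ with $(x',q)\in U_i$, he may *append* $p_1$ to $q$ at no cost. In a counterexample, appending a new coordinate $\beta$ to $q$ must sometimes be forbidden.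

So we give the points of $Y$ two coordinates, $(t,p)$, where $p$ is a finite subset of $E$ and $t$ restricts which $\alpha\in E$ may belong to $p$. Take $E\subset 2^\omega$. Player II would like to have open sets $G_\tau$ ($\tau\in2^{<\omega}$) and nonempty open sets $O_\beta$ ($\beta\in E$) in $X\times Y$ with two properties:

* (i) if $\tau\subset\beta$, then $G_\tau\cap O_\beta=\emptyset$;
* (ii) if no $\alpha\in p$ extends $\tau$, then $(t',(t,p))\in\overline{G_\tau}$ for every $t'\in X$.

With $E=2^\omega$ he then wins: he answers $G_{\tau_0},G_{\tau_1},\dots$ with $\tau_0\subsetneq\tau_1\subsetneq\cdots$, and $O_\beta$ is missed for $\beta=\bigcup_n\tau_n$. The difficulty is to have such sets in $X\times Y$ while I still wins on $Y$ alone. For this we use a device that $X$ and $Y$ can work only *together*.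

## 3. The theorems

**Theorem A (ZFC).** Let $E\subset 2^\omega$ be such that every $\rho\in 2^{<\omega}$ has uncountably many extensions in $E$. There are Tychonoff spaces $X=X_E$, countable with $w(X)\le|E|$, and $Y=Y_E$ with $|Y|=|E|$, such that

1. $X$ and $Y$ are $\Omega$-separable;
2. I has no winning strategy in $\Omega$ on $X\times Y$;
3. if $E=2^\omega$, then II has a winning strategy in $\Omega$ on $X\times Y$.

So the answer to the question is no, in ZFC, even if one factor is countable.

**Corollary.** With $E=2^\omega$, the space $Z=X\oplus Y$ is $\Omega$-separable and II has a winning strategy in $\Omega$ on $Z^2$.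

In the other direction, Proposition 2 can be strengthened. In the *open-open game* on $X$, at each move I picks a nonempty open $A_n$ and II picks a nonempty open $B_n\subset A_n$; I wins if $\bigcup_nB_n$ is dense. If $X$ has a countable $\pi$-base, I wins by listing it: any nonempty open $V$ contains some $A_n$, hence $B_n$. For instance, on $\mathbb R$ player I lists the intervals with rational endpoints.

**Theorem B (ZFC).** If I has a winning strategy in the open-open game on $X$ (in particular if $X$ has a countable $\pi$-base) and $Y$ is $\Omega$-separable, then $X\times Y$ is $\Omega$-separable.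

Sections 4–7 prove Theorem A and the Corollary; Sections 8 and 9 prove Theorem B; Section 10 compares the two.

## 4. Finite sequences of proper subsets of $2^n$

Fix $E$ as in Theorem A. Let
$$K=\{(n,A): n\in\omega,\ A\subsetneq 2^n\},$$
a countable set. For $\alpha\in E$ let $Z_\alpha=\{(n,A)\in K:\alpha{\restriction}n\in A\}$; if $(n,A)\in Z_\alpha$, we say that $(n,A)$ *catches* $\alpha$. For finite $d\subset E$ let $Z_d=\bigcap_{\alpha\in d}Z_\alpha$, with $Z_\emptyset=K$.

*Example.* The pair $(1,\{0\})$ catches exactly the $\alpha$ with $\alpha(0)=0$. A pair $(n,\emptyset)$ catches nothing. If $\alpha=000\dots$ and $\gamma=111\dots$ lie in $E$, no pair $(1,A)$ is in $Z_{\{\alpha,\gamma\}}$, because $A$ would have to be all of $2^1$; but $(2,\{00,11\})\in Z_{\{\alpha,\gamma\}}$. In general $(n,\{\alpha{\restriction}n:\alpha\in d\})\in Z_d$ as soon as $2^n>|d|$. No pair catches everything: if $\rho\in2^n\setminus A$, the extensions of $\rho$ are not caught by $(n,A)$.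

Let $T=K^{<\omega}$ be the countable set of finite sequences in $K$, and let $S_d\subset T$ be the set of sequences all of whose entries lie in $Z_d$. For $t\in T$ and finite $d\subset E$ put
$$b(t,d)=\{t^\frown v: v\in S_d\},\qquad \mathrm{cone}(t)=b(t,\emptyset)=\{s\in T: t\subseteq s\}.$$
So $b(t,d)$ consists of the extensions of $t$ all of whose *new* entries catch every $\alpha\in d$.

**Lemma 4.**

* **(F1)** $t\in b(t,d)$. If $s\in b(t,d)$, then $b(s,d)\subset b(t,d)$, and $r\in b(t,d)$ whenever $t\subseteq r\subseteq s$.
* **(F2)** $b(t,d)\cap b(t,d')=b(t,d\cup d')$.
* **(F3)** If $t\in S_p$, then $b(t,p)\subset S_p$.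
* **(F4)** If $r\subsetneq t$ and $C\subset E$ is countable, there is $\alpha\in E\setminus C$ such that no element of $b(r,\{\alpha\})$ extends $t$.

*Proof.* (F1): the empty sequence is in $S_d$, and $S_d$ is closed under concatenation and initial segments. (F2): $S_d\cap S_{d'}=S_{d\cup d'}$. (F3): if all entries of $t$ and of $v$ lie in $Z_p$, so do those of $t^\frown v$. (F4): let $(n,A)=t(|r|)$ be the first entry of $t$ after $r$. Pick $\rho\in2^n\setminus A$. It has uncountably many extensions in $E$; let $\alpha\in E\setminus C$ be one. Then $\alpha{\restriction}n=\rho\notin A$, so $t(|r|)\notin Z_\alpha$. An extension of $t$ has the entry $t(|r|)$ at place $|r|$, so it is not in $b(r,\{\alpha\})$. $\square$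

## 5. Two topologies on $T$, and the spaces $X$ and $Y$

We recall that a $T_1$ space with a base of clopen sets (a zero-dimensional $T_1$ space) is Tychonoff, since characteristic functions of clopen sets are continuous; and that products and subspaces of Tychonoff spaces are Tychonoff.

**The space $X$** is the set $T$ with base $\{b(t,d): t\in T,\ d\subset E\text{ finite}\}$.

**Lemma 5.** This is a base of a topology, and $X$ is a countable Tychonoff space with $w(X)\le|E|$. The sets $b(t,d)$, with $t$ fixed, form a neighborhood base at $t$.

*Proof.* If $s\in b(t,d)\cap b(t',d')$, then by (F1) and (F2) $s\in b(s,d\cup d')=b(s,d)\cap b(s,d')\subset b(t,d)\cap b(t',d')$. This shows that we have a base, and (taking $t'=t$, $d'=d$) gives the last sentence. There are at most $\omega\cdot|E|=|E|$ sets $b(t,d)$.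

*Each $b(t,d)$ is closed.* Let $s\notin b(t,d)$. If $s\supseteq t$, then $\mathrm{cone}(s)\cap b(t,d)=\emptyset$: an element $u$ of it would satisfy $t\subseteq s\subseteq u\in b(t,d)$, and (F1) would give $s\in b(t,d)$. If $s$ and $t$ are incomparable, no extension of $s$ extends $t$, so again $\mathrm{cone}(s)\cap b(t,d)=\emptyset$. If $s\subsetneq t$, then (F4) gives $\alpha$ such that $b(s,\{\alpha\})$ contains no extension of $t$; so it misses $b(t,d)$.

*Points are closed.* Let $s\ne t$; we need a neighborhood of $s$ that misses $t$. If $s\not\subseteq t$, take $\mathrm{cone}(s)$. If $s\subsetneq t$, take $b(s,\{\alpha\})$ from (F4). So $X$ is zero-dimensional and $T_1$. $\square$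

**The space $T_*$** is the same set $T$ with another topology: $W\subset T$ is open iff
$$\text{for every } t\in W \text{ and every countable } C\subset E \text{ there is a finite } d\subset E\setminus C \text{ with } b(t,d)\subset W. \tag{1}$$
The set $d$ can thus always be moved away from any given countable set. The empty set and $T$ are open (use $d=\emptyset$), unions of open sets are open, and intersections of two open sets are open by (F2): if $d,d'\subset E\setminus C$ work for $W,W'$, then $d\cup d'$ works for $W\cap W'$. All cones are open in $T_*$, again with $d=\emptyset$.

*Example.* For $\beta\in E$, the set $b(\emptyset,\{\beta\})$ is open in $X$ but not in $T_*$. Otherwise (1) with $t=\emptyset$ and $C=\{\beta\}$ would give a finite $d\not\ni\beta$ with $b(\emptyset,d)\subset b(\emptyset,\{\beta\})$. Choose $n$ with $\beta{\restriction}n\notin A:=\{\alpha{\restriction}n:\alpha\in d\}$. Then $(n,A)\in Z_d\setminus Z_\beta$, so the one-term sequence with entry $(n,A)$ is in $b(\emptyset,d)$ but not in $b(\emptyset,\{\beta\})$.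

**Lemma 6.** $T_*$ is zero-dimensional and $T_1$, hence Tychonoff.

*Proof.* First, for each $t\in T$ the set $O'_t=\{r\in T:t\not\subseteq r\}$ is open. Let $r\in O'_t$ and let $C$ be countable. If $r,t$ are incomparable, then $b(r,\emptyset)=\mathrm{cone}(r)\subset O'_t$. Otherwise $r\subsetneq t$, and (F4) gives $\alpha\in E\setminus C$ with $b(r,\{\alpha\})\subset O'_t$.

*Points are closed.* Let $s\ne t$. If $s\not\subseteq t$, then $\mathrm{cone}(s)$ is a neighborhood of $s$ missing $t$. If $s\subsetneq t$, then $O'_t$ is one.

*Clopen base.* Let $W$ be open and $t\in W$. The sets $b(t,d)$ are not available as open sets, so we trim $W$ instead. Put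
$$O=\{s\supseteq t: s{\restriction}i\in W \text{ for all } i \text{ with } |t|\le i\le|s|\}.$$
Then $t\in O\subset W$.

$O$ is open: let $s\in O$, let $C$ be countable, and take a finite $d\subset E\setminus C$ with $b(s,d)\subset W$. If $r\in b(s,d)$, then $r{\restriction}i=s{\restriction}i\in W$ for $|t|\le i\le|s|$, and $r{\restriction}i\in b(s,d)\subset W$ for $|s|\le i\le|r|$ by (F1). So $b(s,d)\subset O$.

$O$ is closed: let $s\notin O$. If $s\supseteq t$, then $\mathrm{cone}(s)\cap O=\emptyset$, because $O$ contains with $u$ every $s$ such that $t\subseteq s\subseteq u$. If $s,t$ are incomparable, then $\mathrm{cone}(s)$ contains no extension of $t$, so it misses $O$. If $s\subsetneq t$, then $O'_t$ is an open set that contains $s$ and misses $O$. $\square$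

**The space $Y$** is
$$Y=\{(t,p): p\subset E \text{ finite},\ t\in S_p\}\subset T_*\times2^E,$$
where $p$ is identified with its characteristic function. So the constraint is that every entry of $t$ catches every element of $p$. The space $Y$ is Tychonoff. Since $(\emptyset,p)\in Y$ for every finite $p$, and $T$ is countable, $|Y|=|E|$. For $b$ open in $T_*$ and finite $p\subset e\subset E$ put
$$N(b,e,p)=\{(s,q)\in Y: s\in b,\ q\cap e=p\}.$$
The sets $N(b,e,p)$ with $t\in b$ and $e\supseteq p$ form a neighborhood base at $(t,p)\in Y$.

## 6. $Y$ is $\Omega$-separable

The plan is to repeat the proof of Proposition 3. There we appended the invisible set $p_1$ to a set $q$ with $(x',q)\in U_i$. Now the point $(s,q\cup p_1)$ must belong to $Y$, which requires $s\in S_{p_1}$. So we must be able to choose $s$ with entries catching a finite set that I knows nothing about. The next lemma does this: for a given set $c\subset T$, only countably many elements of $E$ can cause trouble.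

**Lemma 7.** For each $c\subset T$ there is a countable $C(c)\subset E$ such that for all $t\in\overline{c}$ (closure in $T_*$) and all finite $d\subset E\setminus C(c)$ we have $c\cap b(t,d)\neq\emptyset$.

*Proof.* Let $R$ be the set of all $t\in T$ such that for every countable $C\subset E$ there is a finite $d\subset E\setminus C$ with $c\cap b(t,d)=\emptyset$. For $t\in T\setminus R$ fix a countable $C_t$ that witnesses $t\notin R$: $c\cap b(t,d)\ne\emptyset$ for all finite $d\subset E\setminus C_t$. Let $C(c)=\bigcup_{t\in T\setminus R}C_t$. It is countable because $T$ is.

*$R$ is open in $T_*$.* Let $t\in R$ and let $C$ be countable. As $t\in R$, there is a finite $d\subset E\setminus(C\cup C(c))$ with $c\cap b(t,d)=\emptyset$. We show $b(t,d)\subset R$. If $s\in b(t,d)$, then $b(s,d)\subset b(t,d)$ by (F1), so $c\cap b(s,d)=\emptyset$. If $s$ were not in $R$, then $d\subset E\setminus C(c)\subset E\setminus C_s$ would give $c\cap b(s,d)\ne\emptyset$, a contradiction.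

*Conclusion.* $R\cap c=\emptyset$, since $t\in b(t,d)$ for every $d$. As $R$ is open, $\overline c\cap R=\emptyset$. So every $t\in\overline c$ is outside $R$, and $C_t\subset C(c)$ gives the claim. $\square$

**Proposition 8.** $Y$ is $\Omega$-separable.

*Proof.* **Step 1: what I must remember about an answer of II.** For $U\subset Y$ open and finite $p_0\subset e_0\subset E$ let
$$c(U,p_0,e_0)=\{s\in T:\text{there is } q \text{ with } (s,q)\in U \text{ and } q\cap e_0=p_0\}.$$
For each $s$ in this set fix such a $q=q(U,p_0,e_0,s)$, and fix a finite $h=h(U,p_0,e_0,s)$ with $q\subset h\subset E$ and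
$$\{(s,q')\in Y:q'\cap h=q\}\subset U. \tag{2}$$
This is possible since $U$ is open. For countable $C\subset E$ let $\Phi(U,C)$ be the union of $C$, of all sets $C(c(U,p_0,e_0))$ from Lemma 7, and of all sets $h(U,p_0,e_0,s)$, taken over finite $p_0\subset e_0\subset C$ and $s\in c(U,p_0,e_0)$. This is a countable union of countable sets.

**Step 2: the strategy.** Let $C_0=\emptyset$. After the moves $U_0,\dots,U_{n-1}$ ($n\ge1$) put
$$C_n=C_{n-1}\cup\bigcup_{i<n}\Phi(U_i,C_{n-1}).$$
Let $D_n=\{(t,p)\in Y:p\subset C_n\}$. It is countable and contains $(\emptyset,\emptyset)$; enumerate it, possibly with repetitions, as $\{y_{n,j}:j\in\omega\}$. Fix a bijection $m\mapsto(m_0,m_1)$ from $\omega$ onto $\omega\times\omega$ with $m_0\le m$. At move $m$, I plays $y_{m_0,m_1}$. As $m_0\le m$, the set $D_{m_0}$ is known by then.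

**Step 3: what holds at the end of a play.** Let $C=\bigcup_nC_n$, a countable set. If $(t,p)\in Y$ and $p\subset C$, then $p\subset C_n$ for some $n$, as $p$ is finite; so $(t,p)$ was played. If $i\in\omega$ and $p_0\subset e_0\subset C$ are finite, then $e_0\subset C_n$ for some $n\ge i$, and $\Phi(U_i,C_n)\subset C_{n+1}$; so $C(c(U_i,p_0,e_0))$ and all $h(U_i,p_0,e_0,s)$ are contained in $C$.

**Step 4: the union is dense.** Let $V\subset Y$ be nonempty open. Take $(t,p)\in V$ and $N(b,e,p)\subset V$ with $t\in b$, $b$ open in $T_*$, $e\supseteq p$ finite. Put
$$p_0=p\cap C,\qquad p_1=p\setminus C,\qquad e_0=e\cap C.$$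
Since $t\in S_p\subset S_{p_0}$, the point $(t,p_0)$ is in $Y$, so it was played, say as $x_i$. Put $U=U_i$, so $(t,p_0)\in\overline U$, and $c=c(U,p_0,e_0)$. For every open $b'\ni t$ the neighborhood $N(b',e_0,p_0)$ of $(t,p_0)$ meets $U$, and the first coordinate of a common point is in $b'\cap c$. Thus $t\in\overline c$.

By (1) there is a finite $d\subset E\setminus C$ with $b(t,d)\subset b$. Since $d\cup p_1\subset E\setminus C\subset E\setminus C(c)$, Lemma 7 gives
$$s\in c\cap b(t,d\cup p_1).$$
By (F2), $s\in b(t,d)\subset b$ and $s\in b(t,p_1)$. Since $t\in S_p\subset S_{p_1}$, (F3) gives $s\in S_{p_1}$.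

Let $q=q(U,p_0,e_0,s)$ and $h=h(U,p_0,e_0,s)$; then $q\subset h\subset C$ by Step 3. Let $q'=q\cup p_1$.

* $s\in S_q\cap S_{p_1}=S_{q'}$, so $(s,q')\in Y$.
* $q'\cap h=q$, because $p_1\cap C=\emptyset$. So $(s,q')\in U$ by (2).
* $q'\cap e=(q\cap e)\cup p_1=(q\cap e_0)\cup p_1=p_0\cup p_1=p$, where we used $p_1\subset e$ and $q\subset C$.

So $(s,q')\in U\cap N(b,e,p)\subset U_i\cap V$. Hence $\bigcup_nU_n$ is dense. $\square$

The space $X$ is countable, so it is $\Omega$-separable by Proposition 1. This proves Theorem A(1).

## 7. Disjoint traces: player II on $X\times Y$

**The sets $G_\tau$.** A point of $X\times Y$ carries two sequences, $s'$ from $X$ and $s$ from $Y$. If both have entries that catch $\beta$ at the same level $n$, say $(n,A')$ and $(n,A)$, then $\beta{\restriction}n\in A\cap A'$. So a pair of entries at the same level with $A\cap A'$ small can exclude a common $\beta$, although each of the two entries alone may catch it. For $\tau\in2^{<\omega}$ let $G_\tau$ be the set of all $(s',(s,q))\in X\times Y$ for which there are $n\ge|\tau|$, an entry $(n,A')$ of $s'$ and an entry $(n,A)$ of $s$ such that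
$$\text{no element of } A\cap A' \text{ extends } \tau.$$
Membership in $G_\tau$ is preserved when $s'$ and $s$ are extended and $q$ is changed, as long as we stay in $X\times Y$. Cones are open in $X$ and in $T_*$, so $G_\tau$ is open.

**The sets $O_\beta$.** For $\beta\in E$ let $V_\beta=\{(t,p)\in Y:\beta\in p\}$ and $O_\beta=S_{\{\beta\}}\times V_\beta$. Since $S_{\{\beta\}}=b(\emptyset,\{\beta\})$ is open in $X$, the set $O_\beta$ is open in $X\times Y$. It is nonempty, because it contains $(\emptyset,(\emptyset,\{\beta\}))$.

**Lemma 9.**

* (i) If $\tau\subset\beta\in E$, then $G_\tau\cap O_\beta=\emptyset$.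
* (ii) If $(t',(t,p))\in X\times Y$ and no $\alpha\in p$ extends $\tau$, then $(t',(t,p))\in\overline{G_\tau}$.

*Proof.* (i) Let $(s',(s,q))\in O_\beta$. Then $s'\in S_{\{\beta\}}$; and $\beta\in q$, so $s\in S_q\subset S_{\{\beta\}}$. If $(n,A')$ and $(n,A)$ are entries of $s'$ and $s$ with $n\ge|\tau|$, then $\beta{\restriction}n\in A\cap A'$, and $\beta{\restriction}n$ extends $\tau$. So $(s',(s,q))\notin G_\tau$.

(ii) We must enter $G_\tau$ from inside a given basic neighborhood $b(t',d')\times N(b,e,p)$, where $t\in b$ and $e\supseteq p$. We do it by adding one entry to $t'$ and one to $t$. By (1), applied with the finite set $d'\cup p$ as $C$, there is a finite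
$$d\subset E\setminus(d'\cup p)\quad\text{with}\quad b(t,d)\subset b.$$
Choose $n\ge|\tau|$ such that $\alpha\mapsto\alpha{\restriction}n$ is injective on $p\cup d\cup d'$ and $2^n>|p\cup d\cup d'|$. Let
$$A=\{\alpha{\restriction}n:\alpha\in p\cup d\},\qquad A'=\{\alpha{\restriction}n:\alpha\in d'\}.$$
Both are proper subsets of $2^n$, so $(n,A)\in Z_{p\cup d}$ and $(n,A')\in Z_{d'}$. By injectivity, every element of $A\cap A'$ is $\alpha{\restriction}n$ for some $\alpha\in(p\cup d)\cap d'$, and $(p\cup d)\cap d'=p\cap d'$ since $d\cap d'=\emptyset$. Such an $\alpha$ is in $p$, so it does not extend $\tau$, and neither does $\alpha{\restriction}n$. So no element of $A\cap A'$ extends $\tau$.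

Put $s'=t'^\frown(n,A')\in b(t',d')$ and $s=t^\frown(n,A)\in b(t,d)\subset b$. Since $t\in S_p$ and $(n,A)\in Z_p$, we have $s\in S_p$, so $(s,p)\in Y$. As $p\cap e=p$, $(s,p)\in N(b,e,p)$. Finally $(s',(s,p))\in G_\tau$, by the entries $(n,A')$ and $(n,A)$. $\square$

The freedom to choose $d$ disjoint from $d'$ is what makes (ii) work, and it is the reason for the topology $T_*$. If $Y$ were built with the topology of $X$ on $T$, then with $\tau\subset\beta$ the neighborhood given by $d=d'=\{\beta\}$ at the empty sequences would miss $G_\tau$, by the computation in (i), and (ii) would fail at $(\emptyset,(\emptyset,\emptyset))$.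

**Proof of Theorem A(2).** We defeat an arbitrary strategy $\sigma$ of I. Consider the finite plays in which I follows $\sigma$ and II answers legally with sets from the countable family $\{G_\tau:\tau\in2^{<\omega}\}$. Such a play is determined by the finite sequence of II's answers, so there are countably many of them. Let $C\subset E$ be the union of all $p$ that occur in points $(t',(t,p))$ played by I in these plays or called for by $\sigma$ as the next move after one of them. It is countable. Pick $\beta\in E\setminus C$.

Now II plays against $\sigma$ as follows. To a point $(t',(t,p))$ with $\beta\notin p$ he answers $G_{\beta\restriction m}$, where $m$ is least such that no $\alpha\in p$ extends $\beta{\restriction}m$; such an $m$ exists because $p$ is finite and $\beta\notin p$. The answer is legal by Lemma 9(ii). By induction the play stays among the plays considered, so every $p$ that occurs is contained in $C$ and does not contain $\beta$; so II can always answer in this way. By Lemma 9(i) all his answers miss the nonempty open set $O_\beta$. So II wins this play, and $\sigma$ is not winning. $\square$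

**Proof of Theorem A(3).** Let $E=2^\omega$. We give II a strategy that does not need to know $\sigma$: he builds $\beta$ during the play. Let $\tau_{-1}=\emptyset$. At move $n$, when I plays $(t',(t,p))$, II chooses $\tau_n\supsetneq\tau_{n-1}$ that is extended by no $\alpha\in p$. It exists: take an element of $2^\omega\setminus p$ that extends $\tau_{n-1}$, and let $\tau_n$ be a long enough initial segment of it. (To have a rule, take the first suitable $\tau_n$ in a fixed enumeration of $2^{<\omega}$.) He answers $G_{\tau_n}$, which is legal by Lemma 9(ii). At the end $\beta=\bigcup_n\tau_n$ is in $2^\omega=E$, and by Lemma 9(i) the set $O_\beta$ misses all of II's sets. So II wins. $\square$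

**Proof of the Corollary.** *$Z=X\oplus Y$ is $\Omega$-separable.* At even moves I follows a winning strategy for $X$, and at odd moves one for $Y$, replacing each answer of II by its intersection with the respective summand. This is legal in the summand: if $x\in X$ and $x\in\overline U$, then $x\in\overline{U\cap X}$, as $X$ is open in $Z$; the same holds for $Y$. The union of the answers is dense in both summands.

*II wins on $Z^2$.* The set $X\times Y$ is clopen in $Z^2$. II answers every point outside it by the open set $Z^2\setminus(X\times Y)$, which contains the point. He answers the points inside it by the strategy of Theorem A(3). If there are infinitely many points inside, his answers to them miss some nonempty open $O_\beta\subset X\times Y$. If there are only finitely many, take any $\beta\in 2^\omega$ extending the last $\tau_n$ chosen (any $\beta$ at all if none was chosen); again $O_\beta$ is missed by Lemma 9(i). The other answers miss $X\times Y\supset O_\beta$. So the union is not dense. $\square$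

## 8. $\Omega$-separable spaces are ccc

We turn to Theorem B. A space is *ccc* if it has no uncountable family of pairwise disjoint nonempty open sets.

**Lemma 10.** An $\Omega$-separable space $Y$ is ccc.

*Proof.* Let $\{V_\alpha:\alpha<\omega_1\}$ be pairwise disjoint nonempty open sets, and let $\sigma$ be a strategy of I. We show that $\sigma$ is not winning by letting II avoid one $V_\alpha$. Put $W=Y\setminus\overline{\bigcup_\alpha V_\alpha}$. Take distinct $r_\alpha\in2^\omega$ for $\alpha<\omega_1$, and for $\tau\in2^{<\omega}$ put
$$H_\tau=\bigcup\{V_\alpha:\tau\subset r_\alpha\}.$$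
As in the proof of Theorem A(2), there are only countably many positions that arise from $\sigma$ when II answers legally from the countable family $\{W\}\cup\{H_\tau:\tau\in2^{<\omega}\}$. Let $D$ be the countable set of points that I plays in them (including the next move).

Let $x\in D\setminus\overline W$. Then $x\notin W$, so $x\in\overline{\bigcup_\alpha V_\alpha}=\overline{H_\emptyset}$. As $H_\tau=H_{\tau^\frown0}\cup H_{\tau^\frown1}$, if $x\in\overline{H_\tau}$, then $x\in\overline{H_{\tau^\frown0}}$ or $x\in\overline{H_{\tau^\frown1}}$. Starting from $\emptyset$ we obtain a branch $z_x\in2^\omega$ with $x\in\overline{H_{z_x\restriction n}}$ for all $n$.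

There are countably many $z_x$ and uncountably many distinct $r_\alpha$, so choose $\alpha$ with $r_\alpha\neq z_x$ for all $x\in D\setminus\overline W$. Against $\sigma$, II answers $x$ by $W$ if $x\in\overline W$; otherwise by $H_{z_x\restriction n}$, where $n$ is such that $z_x{\restriction}n\ne r_\alpha{\restriction}n$. These answers are legal, and by induction the play stays among the positions considered. $W$ misses $V_\alpha$; and $H_{z_x\restriction n}$ is a union of sets $V_\gamma$ with $\gamma\ne\alpha$, so it misses $V_\alpha$ too. So II wins this play. $\square$

## 9. Elementary submodels, and the proof of Theorem B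

The proof of Proposition 8 was a closing-off argument. For Theorem B it is convenient to close off under everything at once. Fix a large regular cardinal $\theta$ and a well-order $\lhd$ of $H(\theta)$, the set of all sets of hereditary cardinality less than $\theta$. In this section a *submodel* is a countable $M\prec(H(\theta),\in,\lhd)$ that contains the spaces considered, with their topologies. We use these textbook facts.

* Anything definable in $(H(\theta),\in,\lhd)$ from elements of $M$ is in $M$. In particular, if $M$ contains a space on which I has a winning strategy, then it contains such a strategy (the $\lhd$-least one), and every nonempty set in $M$ has an element in $M$.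
* Finite sequences of elements of $M$ are in $M$. Every countable set that is an element of $M$ is a subset of $M$.
* Every countable subset of $H(\theta)$ has a countable Skolem hull, which is an elementary submodel; larger sets have larger hulls. The union of an increasing sequence of elementary submodels is an elementary submodel.

*Example.* Let $Y$ be separable and $M$ a submodel. By elementarity $M$ contains a countable dense set $D\subset Y$, and $D\subset M$ because $D$ is countable. So for every nonempty open $V\subset Y$, also for $V\notin M$, there is $y\in V\cap M$. Every open $U$ with $y\in\overline U$ then meets $V$. The next lemma extends this to $\Omega$-separable spaces; there $y$ need not be in $V$, and only sets $U\in M$ are considered.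

**Lemma 11.**

(a) If $Y$ is $\Omega$-separable and $M$ is a submodel, then for each nonempty open $V\subset Y$ there is $y\in Y\cap M$ such that every open $U\in M$ with $y\in\overline U$ meets $V$.

(b) If a space $P$ satisfies the conclusion of (a) for all submodels containing some fixed parameter, then $P$ is $\Omega$-separable.

*Proof.* (a) Let $\sigma\in M$ be a winning strategy of I. If the claim fails for $V$, each $y\in Y\cap M$ has an open $U_y\in M$ with $y\in\overline{U_y}$ and $U_y\cap V=\emptyset$. Let II answer $y$ by $U_y$ against $\sigma$. By induction all finite positions lie in $M$, because $\sigma\in M$ and all $U_y\in M$; so every $x_n$ is in $Y\cap M$, and II can always answer. All his sets miss $V$, a contradiction.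

(b) After $U_0,\dots,U_{n-1}$ let $M_n$ be the Skolem hull of the set consisting of the parameters (the space $P$ with its topology and the fixed parameter) and of $U_0,\dots,U_{n-1}$. Each $P\cap M_n$ is countable and nonempty. With the bijection $m\mapsto(m_0,m_1)$ of Proposition 8, I plays at move $m$ the $m_1$-th point of $P\cap M_{m_0}$ in a fixed enumeration. At the end $M=\bigcup_nM_n$ is a submodel that contains the parameter and all $U_n$, and all points of $P\cap M$ were played. Let $V\subset P$ be nonempty open. The point $y\in P\cap M$ given by the hypothesis for $M$ and $V$ is some $x_n$. Then $U_n\in M$ and $x_n\in\overline{U_n}$, so $U_n$ meets $V$. $\square$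

**Proof of Theorem B.** Let $\psi$ be a winning strategy of I in the open-open game on $X$. Let $M$ be a submodel for $X$ and $Y$ with $\psi\in M$. Let $V\subset X$ and $V'\subset Y$ be nonempty open. We find a point $(x,y)\in(X\times Y)\cap M$ such that every open $U\in M$ with $(x,y)\in\overline U$ meets $V\times V'$. As every nonempty open set in $X\times Y$ contains such a box, Lemma 11(b) for $P=X\times Y$, with $X$, $Y$, their topologies and $\psi$ as the parameter, then finishes the proof.

**Step 1: a substitute for the set $P_k\subset V$ of Proposition 2.** We claim that there is a nonempty open $V_0\in M$ in $X$ such that every nonempty open $A\in M$ with $A\subset V_0$ meets $V$. Otherwise, for every nonempty open $V_0\in M$ there is a nonempty open $A\in M$ with $A\subset V_0$ and $A\cap V=\emptyset$. Let II answer the moves $V_0$ of $\psi$ by such sets $A$. By induction all positions stay in $M$, so all moves of $\psi$ are in $M$, and II can always answer. His sets miss $V$, so he wins against $\psi$, a contradiction.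

**Step 2: the point.** Take $x\in V_0\cap M$, which exists by elementarity. Take $y\in Y\cap M$ for $V'$ from Lemma 11(a). Let $U\in M$ be open in $X\times Y$ with $(x,y)\in\overline U$.

**Step 3: representing $U\cap(V_0\times Y)$ by countably many boxes in $M$.** If we only projected $U\cap(V_0\times Y)$ to $Y$, we would find a point of $U$ over $V'$, but not over $V$. We need boxes $A\times B\subset U$ with $A\in M$. By elementarity choose in $M$ a maximal family $\mathcal F$ of pairs $(A,B)$ of nonempty open sets with $A\subset V_0$ and $A\times B\subset U$, such that the sets $B$ of distinct pairs are disjoint. Distinct pairs have disjoint nonempty $B$, so $\mathcal F$ is countable by Lemma 10. Hence $\mathcal F\subset M$. Let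
$$B^*=\bigcup\{B:(A,B)\in\mathcal F\}\in M,\qquad U_0=\pi_Y(U\cap(V_0\times Y)).$$
By maximality, $U_0\subset\overline{B^*}$. Otherwise there is a point in the open set $U\cap(V_0\times(Y\setminus\overline{B^*}))$; it has an open box neighborhood $A\times B$ inside this set, and $(A,B)$ could be added to $\mathcal F$.

**Step 4: conclusion.** For any open $O\ni y$ the neighborhood $V_0\times O$ of $(x,y)$ meets $U$, so $O$ meets $U_0$. Thus $y\in\overline{U_0}\subset\overline{B^*}$. Since $B^*\in M$ is open, the choice of $y$ gives $B^*\cap V'\neq\emptyset$. So $B\cap V'\ne\emptyset$ for some $(A,B)\in\mathcal F\subset M$. Since $A\in M$ is nonempty open and $A\subset V_0$, Step 1 gives $A\cap V\neq\emptyset$. Hence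
$$\emptyset\ne(A\cap V)\times(B\cap V')\subset U\cap(V\times V').\qquad\square$$

## 10. The least possible sizes

There is a set $E$ as in Theorem A with $|E|=\omega_1$: for each of the countably many $\rho\in2^{<\omega}$ choose $\omega_1$ extensions of $\rho$ in $2^\omega$, and let $E$ be the set of all chosen elements. By Theorem A(1) and (2), this $E$ gives $\Omega$-separable spaces $X$ and $Y$ with $X\times Y$ not $\Omega$-separable, where $X$ is countable of weight at most $\omega_1$ and $|Y|=\omega_1$.

By Theorem B, the countable factor in such an example cannot have countable $\pi$-weight. Since $\pi$-weight is at most weight, this $X$ has weight and $\pi$-weight exactly $\omega_1$, and $\omega_1$ is the least possible value of both for the countable factor. Also $|Y|=\omega_1$ is least possible: if $X$ and $Y$ are both countable, then $X\times Y$ is countable, hence separable, and Proposition 1 applies.
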